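\title{Transitive points for the critical exponent functions}

\begin{abstract}
For $n\ge 2$ let $\kappa_n:[0,1]\to[0,1]$ be the function that sends $x$ to the reciprocal of the critical exponent of the base-$n$ expansion of $x$. We prove that for every $n\ge2$ the map $\kappa_n$ has a transitive point, that is, a point whose forward orbit is dense in the closure of $\kappa_n([0,1])$. More precisely, we determine the image of $\kappa_n$ in terms of the repetition threshold for critical exponents, show that every nonempty open set is mapped onto this image by all sufficiently high iterates, realize prescribed itineraries, and show that the transitive points have cardinality $2^{\aleph_0}$ in every nonempty open set, although they form a meager Lebesgue-null set. The proof is uniform in $n$. It rests on a construction of infinite words with prescribed critical exponent in which the repetitions of nearly maximal exponent appear within prefixes of controlled length; this control makes a compactness argument possible although $\kappa_n$ is far from continuous.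
\end{abstract}

\section{The question and the answer}

\subsection{The functions $\kappa_n$}

Fix an integer $n\ge2$ and let $A=\{0,1,\dots,n-1\}$ be the alphabet of base-$n$ digits. A finite nonempty word $v=v_1\cdots v_\ell$ over $A$ has \emph{period} $p$, where $1\le p\le \ell$, if $v_i=v_{i+p}$ for $1\le i\le \ell-p$. The number $\ell/p\ge1$ is then called an \emph{exponent} of $v$. Equivalently, $v=u^ku'$ with $|u|=p$, $k\ge1$ and $u'$ a prefix of $u$. For instance, $01101$ has period $3$ and exponent $5/3$, a square $uu$ has exponent $2$, and $000$ has exponent $3$. The \emph{critical exponent} $\operatorname{ce}(w)$ of a finite or infinite word $w$ is the supremum, possibly $+\infty$, of all exponents of all finite nonempty factors of $w$. It measures how repetitive $w$ is.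

For $x\in[0,1]$ write $x=(0.w)_n$ with an infinite word $w$ over $A$ and put
\[
\kappa_n(x)=\frac1{\operatorname{ce}(w)},\qquad \frac1\infty=0 .
\]
This is well defined. If $x$ has two base-$n$ expansions, both are eventually periodic, and an eventually periodic word contains arbitrarily high powers of one word, so both critical exponents are $+\infty$. The same remark gives $\kappa_n(x)=0$ for every rational $x$.

Since $\kappa_n$ maps $[0,1]$ to itself, it can be iterated. A point $x$ is \emph{transitive} for $\kappa_n$ if its forward orbit $\{\kappa_n^k(x):k\ge0\}$ is dense in the closure of $\kappa_n([0,1])$. The following question is posed in \cite{CEF}: does there exist a transitive point for $\kappa_2$ and, in general, for $\kappa_n$?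

The range of $\kappa_n$ is limited by the constant
\[
\rho=\rho_n=\inf\{\operatorname{ce}(w): w \text{ an infinite word over } A\},
\]
because $\kappa_n([0,1])\subset[0,1/\rho]$ by definition. Clearly $\rho\ge1$. The Thue--Morse word
\[
\mathbf t=0110\,1001\,1001\,0110\,1001\,0110\,0110\,1001\cdots,
\]
the fixed point beginning with $0$ of the morphism $0\mapsto01$, $1\mapsto10$, contains no factor of exponent greater than $2$ (Thue). It is a word over $A$ for every $n\ge2$, so $\rho_n\le2$. This inequality is all that we use about the value of $\rho_n$. For $n=2$ every word of length $4$ contains a square (if it does not contain $00$ or $11$, it is $0101$ or $1010$), so $\rho_2=2=\operatorname{ce}(\mathbf t)$. By a result of Currie and Rampersad every real $\alpha>2$ is the critical exponent of an infinite binary word. Together with $\mathbf t$ and $\kappa_2(0)=0$ this gives $\kappa_2([0,1])=[0,1/2]$.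

Which answer should one expect? A typical point is useless: almost every $x$ contains every block $0^k$ in its expansion, so $\kappa_n(x)=0$ and the orbit is $x,0,0,\dots$. A dense orbit must avoid this null behavior at every step. On the other hand, every number $y\in(0,1/\rho)$ turns out to have preimages, and one has much freedom in choosing them. If preimages of $y$ can be found with prescribed initial digits, then finite pieces of orbits can be steered at will, and the answer should be yes. This is what happens. The work lies in how far initial digits can be prescribed, and in passing from finite to infinite orbits.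

\subsection{Results}

Let $A^\omega$ be the set of (right-)infinite words over $A$. For $w\in A^\omega$ put $\nu(w)=(0.w)_n$. For a finite word $P$ let $[P]\subset A^\omega$ be the set of infinite words with prefix $P$; then $\nu([P])$ is a closed $n$-adic interval of length $n^{-|P|}$.

\begin{theorem}\label{thm:main}
For every $n\ge2$ there is a transitive point for $\kappa_n$.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $n\ge2$.
\begin{itemize}
\item[(a)] $\kappa_n([0,1])=[0,1/\rho_n]$. That is, every real $\alpha\ge\rho_n$ is the critical exponent of an infinite word over $A$.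
\item[(b)] \textup{(Exactness)} For every nonempty relatively open $U\subset[0,1]$ there is $k_0$ with $\kappa_n^k(U)=[0,1/\rho_n]$ for all $k\ge k_0$. If $U\supset\nu([P])$ with $P$ nonempty, then $k_0=\max(|P|,3)$ works.
\item[(c)] \textup{(Prescribed itineraries)} Let $P_0,P_1,\dots$ be nonempty words with $\nu([P_j])\subset(0,1/\rho_n)$ for $j\ge1$, and let $0=k_0<k_1<\cdots$ be integers with $k_{j+1}-k_j\ge\max(|P_j|,3)$. Then some $x\in\nu([P_0])$ satisfies $\kappa_n^{k_j}(x)\in\nu([P_j])$ for all $j\ge0$.
\item[(d)] The set of transitive points meets every nonempty open subset of $[0,1]$ in a set of cardinality $2^{\aleph_0}$, but it is meager and Lebesgue-null.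
\end{itemize}
\end{theorem}

Some delay in (b) and (c) is unavoidable. If $P=0^M$ with $M\ge3$, then $\kappa_n(\nu([P]))\subset[0,1/M]$, which is smaller than $[0,1/\rho_n]$, so one step does not suffice. The condition $\nu([P_j])\subset(0,1/\rho_n)$ in (c) keeps the targets inside the range and away from its endpoints; in particular it excludes the fixed point $0$, which an orbit cannot leave.

\subsection{Two difficulties}\label{sec:ideas}

To find $x$ with $\kappa_n(x)=y>0$ is to find a word with critical exponent exactly $1/y$. Two things stand between this and a dense orbit.

\emph{Prefixes.} A prescribed prefix $P$ may itself be a high power, and then $1/y$ has to be large. We shall show that any prefix $P$ is compatible with any critical exponent $\beta>N$, where $N=\max(|P|+1,4)$. So from $\nu([P])$ one can reach every number in $(0,1/N)$, for instance a number of the form $(0.0^Nc\cdots)_n$ with $c\ne0$. Such a number has a harmless prefix: every exponent greater than $N$ can still be realized after it. If $N\ge5$, the next value can therefore be taken of the form $(0.0^{N-1}c\cdots)_n$ with $c\ne0$, because $n^{-(N-1)}<1/N$. Going on in this way one descends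 a \emph{ladder} of intervals, down to the form $(0.0^4c\cdots)_n$, after which a number in $[n^{-3},2/9]\subset(0,1/4)$ is reached. There one can choose a number whose expansion has any given critical exponent greater than $\rho$, so the next value is at our disposal, and the ladder is entered again.

\emph{Infinitely many steps.} The function $\kappa_n$ vanishes on the dense set of rationals, so it is discontinuous at every point where it is not $0$, and preimages of closed sets need not be closed: $\kappa_n^{-1}(0)$ is dense but not all of $[0,1]$. Thus one cannot simply intersect a decreasing sequence of preimages and hope for a point. The reason is visible on words. The condition $\operatorname{ce}(w)\le\beta$ is closed, but in general $\operatorname{ce}(w)\ge\beta$ is not, since the repetitions that witness it may escape to infinity along a sequence of words. The remedy is to require the witnesses early: for suitable $N_i$ and $\varepsilon_i\to0$, the first $N_i$ letters of $w$ must contain a repetition of exponent at least $\beta-\varepsilon_i$. These conditions are closed, and if $N_i$ and $\varepsilon_i$ do not depend on $\beta$ as long as $\beta$ varies in a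 compact interval, they remain closed jointly in $w$ and $\beta$. We therefore need words with prescribed critical exponent and with this \emph{uniform} control.

Sections~\ref{sec:words}--\ref{sec:propA} construct such words, Section~\ref{sec:prefix} adds prefixes, and Sections~\ref{sec:itineraries} and~\ref{sec:rest} draw the conclusions.

\section{Periods and left extensions}\label{sec:words}

The set $A^\omega$ carries the product topology and is compact; the same holds for the set of two-sided infinite words. If infinite words $w_k$ converge to $w$, every finite factor of $w$ is a factor of $w_k$ for all large $k$. The map $\nu$ is continuous, since words with a common prefix of length $k$ have $\nu$-values at distance at most $n^{-k}$.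

For a right-infinite or two-sided infinite word $w$ and an integer $p\ge1$ put
\[
E_p(w)=\sup\{|v|/p:\ v\text{ a finite factor of }w\text{ with period }p\}.
\]
Any factor of length $p$ has period $p$, so $E_p(w)\ge1$, and $\operatorname{ce}(w)=\sup_pE_p(w)$.

\begin{lemma}\label{lem:omega}
The infimum defining $\rho$ is attained, and there is a two-sided infinite word $\Omega$ over $A$ with $\operatorname{ce}(\Omega)\le\rho$.
\end{lemma}

\begin{proof}
Take $w_k\in A^\omega$ with $\operatorname{ce}(w_k)\to\rho$ and let $w$ be a limit point of $(w_k)$. Every finite factor of $w$ is a factor of $w_k$ for infinitely many $k$, so $\operatorname{ce}(w)\le\rho$, and the infimum is attained by $w$. Now for each $k$ shift $w$ so that it occupies the positions $\ge-k$, fill the positions $<-k$ arbitrarily, and let $\Omega$ be a limit point of these two-sided words. Every finite factor of $\Omega$ is a factor of $w$, so $\operatorname{ce}(\Omega)\le\rho$.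
\end{proof}

We fix $\Omega$ and let $\Omega^+\in A^\omega$ be its part at positions $\ge0$. Since $\operatorname{ce}(\Omega^+)\ge\rho$ by definition of $\rho$, we have $\operatorname{ce}(\Omega^+)=\rho$.

We shall build words from right to left, by prepending letters. The next lemma is the reason: one new letter on the left raises $E_p$ by at most $1/p$, so exponents with a large period grow in small steps.

\begin{lemma}\label{lem:prepend}
For $w\in A^\omega$, a finite word $s$ and $p\ge1$,
\[
E_p(sw)\le E_p(w)+\frac{|s|}p .
\]
\end{lemma}

\begin{proof}
By iteration we may assume $|s|=1$. Let $v$ be a factor of $sw$ with period $p$. If $v$ is a factor of $w$, then $|v|/p\le E_p(w)$. Otherwise $v=sv'$ with $v'$ a prefix of $w$. If $|v'|\ge p$, then $v'$ has period $p$, so $|v|/p=|v'|/p+1/p\le E_p(w)+1/p$. If $|v'|<p$, then $|v|=p$ and the exponent is $1\le E_p(w)$.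
\end{proof}

Small periods, for which the step $1/p$ is coarse, have to be kept under control in another way: we do not let their exponents exceed $\rho$ at all.

\begin{definition}\label{def:tame}
Let $q\ge1$ be an integer. A (finite or infinite) word is \emph{$q$-tame} if each of its finite factors having a period $p\le q$ has length at most $\rho p$. A word $y\in A^\omega$ is \emph{$q$-extendable} if there is a left-infinite word $x$ such that $xy$ is $q$-tame.
\end{definition}

A $q$-extendable word $y$ is $q$-tame, hence $E_p(y)\le\rho$ for $p\le q$. It is $q'$-extendable for every $q'\le q$. If $xy$ is $q$-tame and $t$ is a suffix of $x$, then $ty$ is $q$-extendable. The word $\Omega^+$ is $q$-extendable for all $q$. Finally, since $\rho\le2$, a $2$-tame word contains no $aaa$ (period $1$, length $3>\rho$) and no $ababa$ (period $2$, length $5>2\rho$), for letters $a\neq b$.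

Tameness can be tested on windows of bounded length. Put
\[
m(q)=\lfloor\rho q\rfloor+1,\qquad V(q)=n^{m(q)} .
\]
\emph{A one-sided or two-sided infinite word is $q$-tame if and only if all its factors of length $m(q)$ are.} Indeed, a factor with a period $p\le q$ and length greater than $\rho p$ has a prefix of length $\lfloor\rho p\rfloor+1\le m(q)$. Since $\rho\ge1$, this prefix is longer than $p$; it still has period $p$ and length greater than $\rho p$, and it lies in a factor of length $m(q)$. Note also that $m(q)\ge q+1$, so $V(q)>q$.

\section{Raising one exponent}\label{sec:raise}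

\subsection{An example by hand}\label{sec:example}

Let $n=2$, so $\rho=2$, and suppose we want to raise the largest exponent of the Thue--Morse word $\mathbf t$ to about $2.7$ by prepending letters.

Prepending $\dots0101$ letter by letter uses period $2$ and steps of $1/2$: the longest prefixes of period $2$ of the words $1\mathbf t$, $01\mathbf t$, $101\mathbf t$, $0101\mathbf t$ are $101$, $0101$, $10101$, $010101$, with exponents $\frac32,2,\frac52,3$. The first of these values that is $\ge2.7$ is $3$, an overshoot of $0.3$.

Prepending $\dots0110\,0110$ instead uses period $4$ and steps of $1/4$. First, the short periods stay harmless: \emph{the word $\dots0110\,0110\,\mathbf t$ is $3$-tame.} Here $m(3)=7$, and we check that each window of length $7$ is a factor of $\mathbf t$, which contains no exponent greater than $2$. A window that starts in a prepended block $0110$ lies in three consecutive blocks, which are $0110\,0110\,0110$ or, if the starting block is the last prepended one, $0110\,0110\,1001$. The second triple is a factor of $\mathbf t$: it consists of the last three blocks displayed in the introduction. In the first triple the windows that start in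 the first block are $0110011$ and $1100110$, which lie in the factor $0110\,0110$ of $\mathbf t$, and $1001100$ and $0011001$, which lie in the factor $1001\,1001$ of $\mathbf t$.

Now prepend letters one at a time. Since $\mathbf t$ begins with $01101$, the period $4$ of the prefix breaks right after the first block of $\mathbf t$. The words $0110\,\mathbf t$, $0\,0110\,\mathbf t$, $10\,0110\,\mathbf t$, $110\,0110\,\mathbf t$ therefore have longest prefixes of period $4$ of lengths $8,9,10,11$, and $E_4$ takes the values $2,\frac94,\frac{10}4,\frac{11}4$. We stop at $110\,0110\,\mathbf t$, the first word with $E_4\ge2.7$; the overshoot is $0.05$, less than $1/4$.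

What about the periods $p\ge5$? Seven letters were prepended, so Lemma~\ref{lem:prepend} gives $E_p\le2+7/p$, which is below $2.7$ for $p>10$ but says too little for $5\le p\le10$. In general we shall therefore watch all periods up to some $Q$ much larger than the number of prepended letters, and stop as soon as one of them reaches the target; the exponents with periods above $Q$ hardly grow.

To guarantee that we do stop, we need a left extension that contains a high power of some word $z$, as $\dots0110\,0110$ does, and that leaves the word $q$-tame. The windows in the example show how to obtain it. In $0110\,0110\,\mathbf t$ the windows of length $7$ that start $8$ and $4$ letters before $\mathbf t$ are both equal to $0110011$, and the word $z=0110$ between their starting points can be repeated without creating new windows. In general, two such occurrences of the same window are provided by the pigeonhole principle.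

\subsection{A tame extension containing a high power}

\begin{lemma}\label{lem:power}
Let $y$ be $q$-extendable and $h\ge1$ an integer. There is a left-infinite word $x$ such that $xy$ is $q$-tame and the suffix of $x$ of length $hV(q)$ contains a factor $z^h$ with $1\le|z|\le V(q)$.
\end{lemma}

\begin{proof}
Let $x^0y$ be $q$-tame and $m=m(q)$. For $i\ge0$ let $v_i$ be the factor of length $m$ of $x^0y$ that starts $i$ letters before $y$. There are only $n^m=V(q)$ words of length $m$, so $v_i=v_j$ for some $0\le i<j\le V(q)$. Let $t$ be the suffix of $x^0$ of length $i$ and $zt$ its suffix of length $j$, and put $x=\cdots zzzt$.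

We show by induction on $k\ge0$ that $z^kty$ has prefix $v_i=v_j$ and that all its factors of length $m$ are factors of $x^0y$. For $k=0$ and $k=1$ this holds because $ty$ and $zty$ are suffixes of $x^0y$ with prefixes $v_i$ and $v_j$. Let $k\ge1$, assume the claim for $k$, and consider $z\cdot z^kty$. Its factors of length $m$ that start in the new $z$ depend only on $z$ and on the first $m-1$ letters of $z^kty$, which are those of $v_i$. These are also the first $m-1$ letters of $ty$. So the factors in question are the factors of $zty$ that start in its first $z$; in particular the first of them, the prefix of length $m$, is $v_j=v_i$.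

Every factor of length $m$ of $xy$ lies in some $z^kty$, hence is a factor of $x^0y$ and is $q$-tame. So $xy$ is $q$-tame. The suffix $z^ht$ of $x$ has length $h(j-i)+i\le hj\le hV(q)$, and $|z|=j-i$ lies between $1$ and $V(q)$.
\end{proof}

\subsection{The stopping argument}

\begin{lemma}\label{lem:stop}
Let $h\in\mathbb N$ and $\rho<e\le h$, let $L=hV(q)$ and let $Q\ge V(q)$ be an integer. Let $y$ be $q$-extendable with $E_p(y)<e$ for all $p\le Q$. Then there is a word $u$ with $1\le|u|\le L$ such that
\begin{itemize}
\item[(1)] $uy$ is $q$-extendable;
\item[(2)] $E_p(uy)<e+1/q$ for all $p\le Q$;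
\item[(3)] $uy$ has a prefix $v$ with some period $p\le Q$ such that $|v|/p\ge e$ and $|v|\le(e+1/q)Q$.
\end{itemize}
\end{lemma}

\begin{proof}
Take $x=\cdots x_2x_1$ (letters $x_i$) from Lemma~\ref{lem:power} and put $u_k=x_k\cdots x_1$, with $u_0$ empty. The word $u_Ly$ contains $z^h$ with $|z|\le V(q)\le Q$, so $E_{|z|}(u_Ly)\ge h\ge e$. Hence there is a minimal $k$ such that $E_p(u_ky)\ge e$ for some $p\le Q$, and $1\le k\le L$ because $E_p(y)<e$ for all $p\le Q$. Put $u=u_k$.

Since $u$ is a suffix of $x$, (1) holds. For $p\le q$ this gives $E_p(uy)\le\rho<e$. For $q<p\le Q$ we have $E_p(u_{k-1}y)<e$ by minimality, so $E_p(uy)<e+1/p<e+1/q$ by Lemma~\ref{lem:prepend}. This is (2). For (3) choose $p\le Q$ with $E_p(uy)\ge e$. Since $E_p(uy)$ is finite and is the supremum of a set of multiples of $1/p$, it is attained by a factor $v$ with period $p$. As $E_p(u_{k-1}y)<e$, this factor uses the first letter of $uy$, so it is a prefix of $uy$. Its length is $pE_p(uy)\le(e+1/q)Q$.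
\end{proof}

\section{Prescribed critical exponent with uniform control}\label{sec:propA}

Lemma~\ref{lem:stop} brings the largest exponent with period at most $Q$ to within $1/q$ of a target $e$. To obtain critical exponent exactly $\beta$, we use it repeatedly, with targets $e_i<\beta$ increasing to $\beta$ and with rapidly growing scales
\[
q_1<Q_1\le q_2<Q_2\le q_3<\cdots .
\]
In which order should the scales be treated? Once a word contains a repetition of exponent at least $e_1>\rho$ and period at most $Q_1$, it is not $Q_1$-tame, and the lemma can no longer be applied to it with $q=q_2\ge Q_1$. So the \emph{largest} scale must come first. As we build from right to left, we carry out $k$ stages, at the scales $k,k-1,\dots,1$ in this order, and let $k\to\infty$ by compactness at the end. The blocks added after the stage at scale $i$, at the scales below $i$, have bounded total length, which is small compared with $Q_{i-1}$; so they hardly change $E_p$ for $p>Q_{i-1}$.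

The parameter $K$ below leaves room for a few further letters on the left, which we shall need in Section~\ref{sec:prefix}.

\begin{proposition}\label{prop:A}
Let $J=[b_0,b_1]\subset(\rho,\infty)$ be a compact interval (possibly $b_0=b_1$), and let $K\ge0$ and $q_0\ge1$ be integers. There are an integer $q\ge q_0$, integers $N_i\ge1$ and reals $\varepsilon_i\to0$ $(i\ge1)$, depending only on $n,J,K,q_0$, such that for every $\beta\in J$ there is $g\in A^\omega$ with the following properties.
\begin{itemize}
\item[(i)] $g$ is $q$-extendable.
\item[(ii)] $E_p(sg)\le\beta$ for all $p>q$ and all words $s$ over $A$ with $|s|\le K$.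
\item[(iii)] For each $i$, the prefix of $g$ of length $N_i$ has a factor of exponent at least $\beta-\varepsilon_i$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Parameters.} Let $h\ge b_1$ be an integer and put
\[
\eta_i=\frac{b_0-\rho}{4i},\qquad \varepsilon_i=3\eta_i .
\]
Choose integers inductively, first $q_1$ and then $L_i,Q_i,q_{i+1}$ for $i=1,2,\dots$:
\begin{gather*}
q_1\ge\max\Bigl(q_0,\frac{K+1}{\eta_1}\Bigr),\qquad L_i=hV(q_i),\\
Q_i\ge\max\Bigl(V(q_i),\frac{K+L_1+\dots+L_i}{\eta_{i+1}}\Bigr),\qquad
q_{i+1}\ge\max\Bigl(Q_i,\frac1{\eta_{i+1}}\Bigr).
\end{gather*}
Then $Q_i\ge V(q_i)>q_i$ and $1/q_i\le\eta_i$ for all $i\ge1$. Put $q=q_1$ and $N_i=L_1+\dots+L_{i-1}+(h+1)Q_i$. None of these depends on $\beta$.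

\emph{Construction.} Let $\beta\in J$ and $e_i=\beta-3\eta_i$. Then $e_i\ge b_0-\frac34(b_0-\rho)>\rho$ and $e_i<\beta\le h$. Fix $k\ge1$. Put $y_{k+1}=\Omega^+$, and for $i=k,k-1,\dots,1$ let $y_i=u_iy_{i+1}$, where $u_i$ is the word given by Lemma~\ref{lem:stop} for $y=y_{i+1}$ and $(e,q,Q)=(e_i,q_i,Q_i)$. The lemma applies. Indeed, $y_{i+1}$ is $q_{i+1}$-extendable, for $i<k$ by part (1) of the lemma at the previous stage and for $i=k$ because $\Omega^+$ is extendable for every parameter. Hence it is $q_i$-extendable, and $E_p(y_{i+1})\le\rho<e_i$ for $p\le Q_i$ because $Q_i\le q_{i+1}$. Put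
\[
g^{(k)}=y_1=u_1u_2\cdots u_k\Omega^+ ,\qquad |u_i|\le L_i .
\]
This word is $q_1$-extendable.

\emph{Upper bound.} Let $|s|\le K$ and $p>q_1$. Suppose first that $p\le Q_k$, and let $i$ be minimal with $p\le Q_i$. By Lemma~\ref{lem:stop}(2), $E_p(y_i)<e_i+1/q_i\le e_i+\eta_i$. The word $sg^{(k)}$ arises from $y_i$ by prepending at most $K+L_1+\dots+L_{i-1}$ letters. By Lemma~\ref{lem:prepend} this raises $E_p$ by at most $\eta_i$: for $i\ge2$ because $p>Q_{i-1}\ge(K+L_1+\dots+L_{i-1})/\eta_i$, and for $i=1$ because $K/p\le K/q_1\le\eta_1$. So
\[
E_p(sg^{(k)})<e_i+2\eta_i=\beta-\eta_i<\beta .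
\]
If $p>Q_k$, we compare with $\Omega^+$ directly:
\[
E_p(sg^{(k)})\le\rho+\frac{K+L_1+\dots+L_k}{Q_k}\le\rho+\eta_{k+1}<\beta .
\]

\emph{Lower bound.} Let $i\le k$. By Lemma~\ref{lem:stop}(3), $y_i$ has a prefix of exponent at least $e_i=\beta-\varepsilon_i$ and length at most $(e_i+1/q_i)Q_i\le(h+1)Q_i$. In $g^{(k)}$ the word $y_i$ is preceded by at most $L_1+\dots+L_{i-1}$ letters. So the prefix of $g^{(k)}$ of length $N_i$ contains a factor of exponent at least $\beta-\varepsilon_i$.

\emph{Limit.} Choose left-infinite words $x^{(k)}$ such that $x^{(k)}g^{(k)}$ is $q_1$-tame, and pass to a subsequence along which these two-sided words converge, with the position of $g^{(k)}$ kept fixed, to a word $xg$. Every finite factor of $xg$, and every finite factor of $sg$ for a fixed $s$, is a factor of $x^{(k)}g^{(k)}$, respectively of $sg^{(k)}$, for infinitely many $k$. Hence $xg$ is $q_1$-tame and $E_p(sg)\le\beta$ for $p>q_1$ and $|s|\le K$; these are (i) and (ii). The prefix of $g$ of length $N_i$ is that of some $g^{(k)}$ with $k\ge i$, and this gives (iii).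
\end{proof}

A permutation of the alphabet, applied letter by letter, preserves the periods of all words. Since (ii) is required for all short $s$, \emph{properties (i)--(iii) are preserved when $g$ is replaced by its image under a permutation of $A$.} We shall use this freedom to choose the first letters of $g$.

\section{Prescribed prefixes}\label{sec:prefix}

For $x\in A^\omega$ and $N\ge1$ let $c_N(x)$ be the critical exponent of the prefix of $x$ of length $N$. It is nondecreasing in $N$, it depends only on the first $N$ letters of $x$, and $\operatorname{ce}(x)=\sup_Nc_N(x)$.

\begin{definition}\label{def:uniform}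
Let $S\subset A^\omega$ be closed and $b\ge\rho$. We say that $S$ is \emph{uniform above $b$} if for every compact interval $J\subset(b,\infty)$ there are integers $N_i\ge1$ and reals $\varepsilon_i\to0$ $(i\ge1)$ such that for each $\beta\in J$ there is $x\in S$ with
\begin{equation}\label{eq:uniform}
\operatorname{ce}(x)\le\beta\qquad\text{and}\qquad c_{N_i}(x)\ge\beta-\varepsilon_i\quad\text{for all }i\ge1 .
\end{equation}
\end{definition}

Condition \eqref{eq:uniform} implies $\operatorname{ce}(x)=\beta$. The sets we need are the cylinders $[P]$ and
\begin{align*}
S_*&=\{x\in A^\omega:\ \nu(x)\in[n^{-3},2/9]\},\\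
S_M&=\{x\in A^\omega:\ x\text{ begins with }0^Mc\text{ for some }c\ne0\}\qquad(M\ge4).
\end{align*}
All of them are closed and nonempty. The set $S_*$ is the foot of the ladder of Section~\ref{sec:ideas}; what matters about the bound $2/9$ is that it is less than $1/4$. That tame words can be moved into $S_*$ is an elementary observation, which will be used twice.

\begin{lemma}\label{lem:foot}
Let $xg$ be a $2$-tame two-sided infinite word, with $x$ left-infinite and $g\in A^\omega$. There are a suffix $s$ of $x$ with $|s|\le5$ and a permutation $\pi$ of $A$ such that $\pi(sg)\in S_*$.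
\end{lemma}

\begin{proof}
Recall that $xg$ contains no $aaa$ and no $ababa$; the same holds for its images under permutations of $A$.

If $n\ge3$, take $s$ empty and choose $\pi$ such that $\pi(g)$ begins with $00$ or $01$. Since $000$ does not occur, one of the first three digits of $\pi(g)$ is nonzero, so $n^{-3}\le\nu(\pi(g))\le2/n^2\le2/9$.

If $n=2$, the last five letters of $x$ do not alternate. So they contain two equal consecutive letters, and the suffix $s$ of $x$ starting with these two has $|s|\le5$. Let $\pi$ be the identity or the exchange of $0$ and $1$, chosen such that $\pi(sg)$ begins with $00$. As $\pi(sg)$ contains neither $000$ nor $111$, it begins with $001$ but not with $00111$. Hence $1/8\le\nu(\pi(sg))\le(0.00110111\cdots)_2=7/32<2/9$.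
\end{proof}

\begin{proposition}\label{prop:B}
The set $S_*$ is uniform above $\rho$. For $M\ge4$ the set $S_M$ is uniform above $M$. For every finite word $P$ and every integer $N\ge\max(|P|+1,4)$ the set $[P]$ is uniform above $N$.
\end{proposition}

In the last two cases the idea is to put a long block of zeros in front of $g$, and in the last case to put $P$ in front of this block. A repetition that reaches from the block, or from further left, into $g$ has a period longer than the part of the block that it contains. If this part has at least three letters, the repetition cannot be long, because its period would copy $000$ into $g$, which contains no $000$. If only one or two zeros are involved, the room $K$ left in Proposition~\ref{prop:A} suffices. The exponent $N$ of the block $0^N$ itself is the reason why $\beta$ has to be large.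

\begin{proof}
Given $J$, apply Proposition~\ref{prop:A} with $K=5$ and $q_0=2$. Let $\beta\in J$ and let $g$ be the word obtained; here $q\ge2$, so $g$ contains no $aaa$. Since $g$ is $q$-tame, (ii) with $s$ empty gives
\begin{equation}\label{eq:ceg}
\operatorname{ce}(g)\le\max(\rho,\beta)=\beta .
\end{equation}
In each case $x$ will be obtained from $g$ by permuting letters and prepending a word whose length is at most some $\ell$ independent of $\beta$. By (iii) the lower bounds in \eqref{eq:uniform} then hold with $N_i+\ell$ in place of $N_i$. So it remains to check that $x\in S$ and $\operatorname{ce}(x)\le\beta$.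

\emph{The set $S_*$.} By (i) there is a left-infinite $x'$ with $x'g$ $q$-tame. Take $s$ and $\pi$ from Lemma~\ref{lem:foot} applied to $x'g$, and put $x=\pi(sg)$; then $x\in S_*$ and $|s|\le5$. The word $sg$ is $q$-tame, so $E_p(sg)\le\rho<\beta$ for $p\le q$, and $E_p(sg)\le\beta$ for $p>q$ by (ii). Hence $\operatorname{ce}(x)=\operatorname{ce}(sg)\le\beta$.

\emph{The set $S_M$.} Here $\beta>M\ge4$. Permuting letters we may assume that $g$ begins with a letter different from $0$. Put $x=0^Mg\in S_M$. Let $v$ be a factor of $x$ with period $p$. If $v$ lies in $g$, its exponent is at most $\beta$ by \eqref{eq:ceg}. If it lies in $0^M$, its exponent is at most $M<\beta$. Otherwise $v=0^jv'$ with $1\le j\le M$ and $v'$ a nonempty prefix of $g$. If $p\le j$, then the first letter of $g$ would be $v_{j+1}=v_{j+1-p}=0$, a contradiction. So $p\ge j+1$.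
\begin{itemize}
\item Let $j\ge3$. If $|v|\ge p+j$, then $v_{p+1}\cdots v_{p+j}=v_1\cdots v_j=0^j$. Since $p>j$, this factor lies in $v'$, so $g$ contains $000$, a contradiction. Hence $|v|<p+j<2p$, and the exponent is less than $2<\beta$.
\item Let $j\le2$. The exponent is at most $E_p(0^jg)$. For $p>q$ this is at most $\beta$ by (ii), because $j\le K$. For $p\le q$ it is at most $E_p(g)+2/p\le\rho+2\le4\le M<\beta$ by Lemma~\ref{lem:prepend}.
\end{itemize}

\emph{The set $[P]$.} Here $\beta>N\ge4$. Put $P'=P1$, so $|P'|\le N$. The final letter $1$ keeps zeros at the end of $P$ from merging with the block that follows. As in the previous case let $g$ begin with a letter different from $0$, and put $x=P'0^Ng\in[P]$; the length of $P'0^N$ does not depend on $\beta$. Let $v$ be a factor of $x$ with period $p$. If $v$ lies in $0^Ng$, its exponent is at most $\beta$ by the previous case with $M=N$. Otherwise $v$ starts in $P'$. Let $r$ be the part of $v$ in $P'$.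
\begin{itemize}
\item If $v=r$, the exponent is at most $|P'|\le N<\beta$. In the remaining cases $v$ extends beyond $P'$, so $r$ ends in $1$.
\item Let $v=r0^i$ with $1\le i\le N$. If $p\le i$, then $1=v_{|r|}=v_{|r|+p}=0$, a contradiction. So $p\ge i+1$ and $|v|\le|P'|+p-1$, and the exponent is at most $1+(|P'|-1)/p\le|P'|\le N<\beta$.
\item Let $v=r0^Nv'$ with $v'$ a nonempty prefix of $g$. If $p\le N$, again $1=v_{|r|}=v_{|r|+p}=0$, a contradiction; so $p\ge N+1$. If $|v|\ge p+|r|+N$, then the block $0^N$ at positions $|r|+1,\dots,|r|+N$ of $v$ is repeated $p$ places further on. As $p>N$, the copy lies in $v'$, so $g$ contains $000$, a contradiction. Hence $|v|<p+|r|+N\le p+2N<3p$, and the exponent is less than $3<\beta$.\qedhere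
\end{itemize}
\end{proof}

\section{Itineraries}\label{sec:itineraries}

\subsection{Closed relations}

We now make precise how uniformity replaces continuity. If $w\in A^\omega$ and $\operatorname{ce}(w)<\infty$, then $w$ is not eventually periodic, so $w$ is the only expansion of $\nu(w)$ and $\kappa_n(\nu(w))=1/\operatorname{ce}(w)$.

\begin{lemma}\label{lem:relation}
Let $S$ be uniform above $b$, and let $D\subset A^\omega$ be nonempty and closed with $\nu(D)\subset(0,1/b)$. There is a compact set $R\subset D\times S$ whose projection to $D$ is onto, such that $\kappa_n(\nu(x))=\nu(y)$ for all $(y,x)\in R$.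
\end{lemma}

\begin{proof}
The function $\beta(y)=1/\nu(y)$ is continuous on the compact set $D$, with values in $(b,\infty)$. So its values lie in a compact interval $J\subset(b,\infty)$. Take $N_i$ and $\varepsilon_i$ for this $J$ from Definition~\ref{def:uniform} and put
\[
R=\{(y,x)\in D\times S:\ \operatorname{ce}(x)\le\beta(y)\ \text{ and }\ c_{N_i}(x)\ge\beta(y)-\varepsilon_i\text{ for all }i\ge1\}.
\]
By uniformity $R$ projects onto $D$. If $(y,x)\in R$, then $\operatorname{ce}(x)=\beta(y)<\infty$, so $\kappa_n(\nu(x))=1/\beta(y)=\nu(y)$.

It remains to see that $R$ is closed in the compact set $D\times S$. The condition $\operatorname{ce}(x)\le\beta(y)$ means $c_N(x)\le\beta(y)$ for all $N$. Every $c_N$ is locally constant and $\beta$ is continuous, so all the conditions defining $R$ are closed.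
\end{proof}

\subsection{The ladder in a small case}\label{sec:ladder}

Let $n=2$ and $P=0000$. Proposition~\ref{prop:B} allows $N=5$. Consider words
\[
x_0\in[0000],\quad x_1\in S_5,\quad x_2\in S_4,\quad x_3\in S_*,\quad x_4\in[P_1],
\]
where $\nu([P_1])\subset(0,1/2)$, linked by $\kappa_2(\nu(x_i))=\nu(x_{i+1})$, that is, $\operatorname{ce}(x_i)=1/\nu(x_{i+1})$, for $0\le i\le3$. The required critical exponents satisfy
\[
\operatorname{ce}(x_0)\in[32,64],\quad \operatorname{ce}(x_1)\in[16,32],\quad \operatorname{ce}(x_2)\in[4.5,8],\quad \operatorname{ce}(x_3)>2,
\]
because $\nu(S_5)\subset[\frac1{64},\frac1{32}]$, $\nu(S_4)\subset[\frac1{32},\frac1{16}]$ and $\nu(S_*)\subset[\frac18,\frac29]$. The sets $[0000]$, $S_5$, $S_4$, $S_*$ are uniform above $5,5,4,2$ respectively, so all four requirements can be met: choose $x_4$ first, then $x_3$, $x_2$, $x_1$, $x_0$. Thus every point of $\nu([P_1])$ is reached from $\nu([0000])$ in exactly four steps. A longer ladder, starting at $S_N$ with $N>5$, takes exactly $N-1$ steps; this is how the times $k_j$ in Theorem~\ref{thm:strong}(c) can be prescribed.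

\subsection{Proof of Theorem~\ref{thm:strong}(c)}

Put $N_j=k_{j+1}-k_j+1$, so $N_j\ge\max(|P_j|+1,4)$. Define nonempty closed sets $D_0,D_1,D_2,\dots$ by letting each $D_{k_j}=[P_j]$ be followed by
\[
S_{N_j},\ S_{N_j-1},\ \dots,\ S_4,\ S_*,\qquad\text{and then}\quad D_{k_{j+1}}=[P_{j+1}].
\]
There are $N_j-2=k_{j+1}-k_j-1$ sets in between, so the indices fit. Lemma~\ref{lem:relation} applies to all pairs of consecutive sets $S=D_i$, $D=D_{i+1}$, by Proposition~\ref{prop:B} and the following inclusions.
\begin{itemize}
\item $S=[P_j]$ is uniform above $b=N_j$, and for $D=S_{N_j}$ we have $\nu(D)\subset[n^{-N_j-1},n^{-N_j}]\subset(0,1/N_j)$, as $2^{N_j}>N_j$.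
\item $S=S_M$ with $M\ge5$ is uniform above $b=M$, and for $D=S_{M-1}$ we have $\nu(D)\subset[n^{-M},n^{-(M-1)}]\subset(0,1/M)$, as $2^{M-1}>M$.
\item $S=S_4$ is uniform above $b=4$, and for $D=S_*$ we have $\nu(D)\subset[n^{-3},2/9]\subset(0,1/4)$.
\item $S=S_*$ is uniform above $b=\rho$, and for $D=[P_{j+1}]$ we have $\nu(D)\subset(0,1/\rho)$ by hypothesis.
\end{itemize}
So we obtain compact sets $R_i\subset D_{i+1}\times D_i$ that project onto $D_{i+1}$, with $\kappa_n(\nu(x))=\nu(y)$ for $(y,x)\in R_i$. For $k\ge0$ put
\[
Z_k=\Bigl\{(x_0,x_1,\dots)\in\prod_{i\ge0}D_i:\ (x_{i+1},x_i)\in R_i\text{ for }0\le i<k\Bigr\}.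
\]
The sets $Z_k$ are closed in the compact space $\prod_iD_i$, and they decrease. Each is nonempty: choose $x_i\in D_i$ arbitrarily for $i\ge k$ and then $x_{k-1},\dots,x_0$ successively, using that $R_i$ projects onto $D_{i+1}$. Hence there is a sequence $(x_i)\in\bigcap_kZ_k$. It satisfies $\kappa_n(\nu(x_i))=\nu(x_{i+1})$ for all $i\ge0$. So $x=\nu(x_0)\in\nu([P_0])$, and $\kappa_n^{k_j}(x)=\nu(x_{k_j})\in\nu([P_j])$ for all $j$. \qed

\subsection{Proof of Theorem~\ref{thm:main}}

Let $P_1,P_2,\dots$ enumerate all nonempty words $P$ with $\nu([P])\subset(0,1/\rho)$. Every nonempty relatively open subset of $[0,1/\rho]$ contains a nonempty open subinterval of $(0,1/\rho)$, hence some $\nu([P_j])$. Let $P_0$ be any nonempty word, put $k_0=0$ and $k_{j+1}=k_j+\max(|P_j|,3)$, and take $x$ from Theorem~\ref{thm:strong}(c). The points $\kappa_n^{k_j}(x)\in\nu([P_j])$ with $j\ge1$ are dense in $[0,1/\rho]$. They belong to $\kappa_n([0,1])\subset[0,1/\rho]$, since $k_j\ge1$. Therefore the closure of $\kappa_n([0,1])$ is $[0,1/\rho]$, and the forward orbit of $x$ is dense in it. For $n=2$ this closure is $[0,1/2]$. \qed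

\section{The image, exactness, and the set of transitive points}\label{sec:rest}

\subsection{Proof of Theorem~\ref{thm:strong}(a)}

We know that $\kappa_n([0,1])\subset[0,1/\rho]$. Every real $\beta>\rho$ is the critical exponent of some word, because $S_*$ is uniform above $\rho$ (take $J=\{\beta\}$). The value $\rho$ is the critical exponent of $\Omega^+$, and $\kappa_n(0)=0$. \qed

\subsection{Proof of Theorem~\ref{thm:strong}(b)}

Every nonempty relatively open $U\subset[0,1]$ contains $\nu([P])$ for some nonempty $P$, so it suffices to prove the second statement. Let $U\supset\nu([P])$ with $P$ nonempty, let $k\ge\max(|P|,3)$, and put $N=k+1\ge\max(|P|+1,4)$. Clearly $\kappa_n^k(U)\subset[0,1/\rho]$. For the converse we show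
\[
\nu(S_*)\subset\kappa_n^{k-1}(\nu([P]))\qquad\text{and}\qquad[0,1/\rho]\subset\kappa_n(\nu(S_*)).
\]
Together these give $[0,1/\rho]\subset\kappa_n^k(\nu([P]))\subset\kappa_n^k(U)$.

\emph{First inclusion.} Consider the sets $[P],S_N,S_{N-1},\dots,S_4,S_*$. By the first three inclusions listed in the proof of (c), with $N$ in place of $N_j$ and $P$ in place of $P_j$, Lemma~\ref{lem:relation} applies to each consecutive pair. Thus a point of $\nu(S_*)$ has a preimage under $\kappa_n$ in $\nu(S_4)$, which for $N\ge5$ has a preimage in $\nu(S_5)$, and so on up to $\nu(S_N)$ and finally $\nu([P])$. These are $N-2=k-1$ steps.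

\emph{Second inclusion.} Let $y\in[0,1/\rho]$. If $0<y<1/\rho$, use that $S_*$ is uniform above $\rho$, with $\beta=1/y$. If $y=0$, the word $0010^\omega$ lies in $S_*$, since its $\nu$-value is $n^{-3}$; this value is rational, so $\kappa_n$ maps it to $0$. If $y=1/\rho$, apply Lemma~\ref{lem:foot} to $\Omega$, which is $q$-tame for every $q$, split as $xg$ with $g=\Omega^+$. It gives a word $\pi(s\Omega^+)\in S_*$, where $s\Omega^+$ is a suffix of $\Omega$. The critical exponent of this word is at most $\rho$, hence equal to $\rho$, so $\kappa_n$ maps its $\nu$-value to $1/\rho$. \qed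

\subsection{Proof of Theorem~\ref{thm:strong}(d)}

\emph{Many transitive points.} Let $U\subset[0,1]$ be nonempty and open, and let $P_0$ be a nonempty word with $\nu([P_0])\subset U$. Choose words $A_0,A_1$ of equal length such that $\nu([A_0])$ and $\nu([A_1])$ are disjoint subsets of $(0,1/\rho)$, and let $B_1,B_2,\dots$ enumerate all nonempty words $P$ with $\nu([P])\subset(0,1/\rho)$. For a sequence $\epsilon=(\epsilon_1,\epsilon_2,\dots)$ of zeros and ones, apply (c) with
\[
P_{2j-1}=A_{\epsilon_j},\qquad P_{2j}=B_j\quad(j\ge1),\qquad k_{j+1}-k_j=\max(|P_j|,3)\quad(j\ge0).
\]
The resulting point $x^\epsilon\in U$ is transitive, since its orbit meets every $\nu([B_j])$. The times $k_j$ do not depend on $\epsilon$, because $|A_0|=|A_1|$. If $\epsilon_j\ne\epsilon'_j$, then the values of $\kappa_n^{k_{2j-1}}$ at $x^{\epsilon}$ and $x^{\epsilon'}$ lie in the disjoint sets $\nu([A_{\epsilon_j}])$ and $\nu([A_{\epsilon'_j}])$, so $x^\epsilon\ne x^{\epsilon'}$. Hence $U$ contains $2^{\aleph_0}$ transitive points.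

\emph{Meager and null.} For $k\ge1$ let $G_k$ be the union, over all finite words $w$, of the open intervals obtained from $\nu([w0^k])$ by removing the endpoints. The set $G_k$ is open, and it is dense in $[0,1]$ because each $\nu([w])$ contains $\nu([w0^k])$. It has full measure. Indeed, a point outside $G_k$ either is one of the countably many endpoints of the intervals $\nu([w0^k])$ or has no expansion containing $0^k$. In the latter case, for every $m\ge1$, it has an expansion whose first $mk$ digits, cut into $m$ blocks of length $k$, contain no block $0^k$; the points with this property form a set of measure $(1-n^{-k})^m$, which tends to $0$ as $m\to\infty$. So $G=\bigcap_kG_k$ is a dense $G_\delta$ of full measure, and its complement in $[0,1]$ is meager and null.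

Let $x\in G$. Two distinct $n$-adic intervals of the same length have at most an endpoint in common, so if $x$ lies in the interior of $\nu([w0^k])$, every expansion of $x$ begins with $w0^k$. Thus every expansion of $x$ contains $0^k$ for all $k$, so $\kappa_n(x)=0$. The orbit of $x$ is contained in $\{x,0\}$, which is not dense in $[0,1/\rho]$. Hence no point of $G$ is transitive. \qed

\begin{thebibliography}{1}
\bibitem{CEF}
\emph{The Critical Exponent Functions},
https://comptes-rendus.academie-sciences.fr/mathematique/item/10.5802/crmath.286.pdf,
doi:10.5802/crmath.286.
\end{thebibliography}
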